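\title{Split graphs of Class 2 are subgraph-overfull}

\begin{abstract}
We prove that a split graph of maximum degree $\Delta$ cannot be edge-colored with $\Delta$ colors if and only if it has an overfull subgraph of maximum degree $\Delta$. The overfull subgraph can be taken to be the closed neighborhood of a vertex of maximum degree, its existence is decided by one inequality between degrees, and an optimal edge-coloring can be found in polynomial time. The proof has two tools: a compression of the neighborhoods of the stable vertices, which is undone on colorings by means of stable matchings, and a detachment lemma that colors the clique once the colors at the stable vertices have been prescribed.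
\end{abstract}

\section{Introduction}

Graphs are finite, simple and undirected, and the graphs in the two theorems of this section are connected. An \emph{edge-coloring} assigns colors to the edges so that edges with a common end get different colors; all colorings below are of this kind. A graph $G$ of maximum degree $\Delta=\Delta(G)$ needs at least $\Delta$ colors, and by Vizing's theorem $\Delta+1$ colors always suffice. The graph is in \emph{Class~1} if $\Delta$ colors suffice and in \emph{Class~2} otherwise.

The simplest reason for a graph to be in Class~2 is a count. The edges of one color form a matching, and a matching in a graph $H$ has at most $\lfloor |V(H)|/2\rfloor$ edges. A graph $H$ is \emph{overfull} if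
\[
|E(H)|>\Delta(H)\,\lfloor |V(H)|/2\rfloor ,
\]
and $G$ is \emph{subgraph-overfull} if it has an overfull subgraph $H$ with $\Delta(H)=\Delta(G)$. In that case $\Delta(G)$ matchings cannot cover $E(H)$, so
\begin{equation}\label{eq:so}
\text{every subgraph-overfull graph is in Class~2.}
\end{equation}
Since $|E(H)|\le\Delta(H)|V(H)|/2$, an overfull graph has an odd number of vertices: overfullness measures the loss caused by the vertex that every matching must leave uncovered. The converse of \eqref{eq:so} is false in general. The Petersen graph is in Class~2 and is not subgraph-overfull.

A \emph{split graph} is a graph whose vertex set can be partitioned into a clique and a stable set. Its edges form a complete graph and a bipartite graph, and for these two kinds of graph the converse of \eqref{eq:so} holds. A bipartite graph is in Class~1: embed it in a $\Delta$-regular bipartite multigraph and remove perfect matchings one at a time. The complete graph $K_n$ is overfull when $n\ge3$ is odd, and it is in Class~1 when $n$ is even: on the vertex set $\mathbb Z_{n-1}\cup\{\infty\}$ give the edge $ij$ the color $i+j$ and the edge $i\infty$ the color $2i$. One is led to guess that the count is the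 only obstruction for split graphs as well. This is conjectured in \cite{local}, and we prove it.

\begin{theorem}\label{thm:main}
A split graph is in Class~$2$ if and only if it is subgraph-overfull.
\end{theorem}

The one-vertex graph has $\Delta=0$, is in Class~1 and is not subgraph-overfull. So let $G$ be a connected split graph with at least two vertices, and fix a partition $V(G)=Q\cup S$ with $Q$ a clique, $S$ stable and $S\ne\emptyset$ (if $S=\emptyset$, move one vertex of $Q$ to $S$). Put
\[
q=|Q|,\qquad d=\max_{u\in Q}|N(u)\cap S| .
\]
Connectivity is used at this point only: it gives $Q\neq\emptyset$ and $d\ge1$. The largest degree of a vertex of $Q$ is $q-1+d$, and the vertices of $S$ have degree at most $q\le q-1+d$, so $\Delta=q+d-1$. Also $|S|\ge d$. We write $N[u]=N(u)\cup\{u\}$, and $G[X]$ for the subgraph induced by $X$.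

\begin{theorem}\label{thm:sharp}
Let $a_1\ge a_2\ge\cdots$ be the degrees of the vertices of $S$. The following are equivalent:
\begin{enumerate}
\item[(i)] $G$ is in Class~$2$;
\item[(ii)] $G$ is subgraph-overfull;
\item[(iii)] $G[N[u]]$ is overfull for some vertex $u$ of maximum degree;
\item[(iv)] $q+d$ is odd and $\displaystyle\sum_{i=1}^{d}(q-a_i)<\frac{q-(d-1)^2}{2}$.
\end{enumerate}
In particular $G$ is in Class~$1$ if $\Delta$ is odd, or if $(d-1)^2\ge q$. Moreover, an optimal edge-coloring of $G$ can be found in polynomial time.
\end{theorem}

Thus, for given $q$ and $d$ with $q+d$ odd, the class of $G$ depends only on the number of edges missing between $Q$ and the $d$ stable vertices of largest degree, with the sharp threshold $(q-(d-1)^2)/2$. The statement for odd $\Delta$ reproves the theorem of Chen, Fu and Ko that split graphs of odd maximum degree are in Class~1.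

\begin{example}
Let $q=4$ and $S=\{s\}$, so $d=1$, $\Delta=4$, and the threshold in (iv) is $2$. If $s$ has degree $4$ or $3$, then $G$ is $K_5$ or $K_5$ minus an edge; it has more than $4\cdot 2=8$ edges, and (iv) holds. If $s$ has degree $2$, then $G$ has exactly $8$ edges, (iv) fails, and the theorem puts $G$ in Class~1.
\end{example}

The work lies in coloring $G$ with $\Delta$ colors when (iv) fails. Section~\ref{sec:covers} reduces this to graphs in which every vertex of $Q$ has degree $\Delta$, and Section~\ref{sec:one} shows the method for $d=1$. Compression (Section~\ref{sec:compression}) replaces the neighborhoods of the stable vertices by nested ones. Detachment (Section~\ref{sec:detachment}) colors graphs that are symmetric enough, among them three model graphs (Section~\ref{sec:models}). Section~\ref{sec:spread} compresses a general graph to a model, except in one case, which is colored directly. Section~\ref{sec:algorithm} reads off the algorithm.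

\section{The threshold and the reduction to covers}\label{sec:covers}

Put
\[
m=\frac{q-(d-1)^2}{2}.
\]
If $q+d$ is odd, then $q\equiv d-1\equiv(d-1)^2\pmod 2$ and $m$ is an integer. From $\Delta=q+d-1$ we get three identities:
\begin{equation}\label{eq:id}
(d-1)\Delta=qd-2m,\qquad \Delta-2m=d(d-1),\qquad q(q-1)+2qd=\Delta^2+2m .
\end{equation}
Indeed $(d-1)\Delta=qd-q+(d-1)^2$, next $\Delta-2m=(d-1)+(d-1)^2$, and finally $\Delta^2=q^2+2q(d-1)+(d-1)^2$.

The third identity explains the threshold. Write $a_s=\deg s$ for $s\in S$. For a set $T\subseteq S$ of $d$ vertices, the graph $H=G[Q\cup T]$ has $q+d=\Delta+1$ vertices and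
\begin{equation}\label{eq:edges}
2|E(H)|=q(q-1)+2qd-2\sum_{s\in T}(q-a_s)=\Delta^2+2\Bigl(m-\sum_{s\in T}(q-a_s)\Bigr).
\end{equation}
When $\Delta$ is even, $\Delta$ matchings on $\Delta+1$ vertices have at most $\Delta^2/2$ edges in total. So $m$ is the number of edges that must be missing between $Q$ and $T$ for the count to allow a coloring of $H$ with $\Delta$ colors.

\begin{lemma}\label{lem:easy}
In Theorem~\ref{thm:sharp}, {\rm(iv)}$\Rightarrow${\rm(iii)}$\Rightarrow${\rm(ii)}$\Rightarrow${\rm(i)}.
\end{lemma}

\begin{proof}
Assume (iv), and let $T$ consist of $d$ vertices of $S$ of largest degree. Fewer than $m\le q/2<q$ pairs in $Q\times T$ are nonadjacent, so some $u\in Q$ is adjacent to all of $T$. As $u$ has at most $d$ neighbors in $S$, we have $N[u]=Q\cup T$ and $\deg u=\Delta$. The graph $H=G[N[u]]$ has maximum degree $\Delta$ and $\Delta+1$ vertices, an odd number, and \eqref{eq:edges} gives $|E(H)|>\Delta^2/2=\Delta(H)\lfloor|V(H)|/2\rfloor$. This is (iii). If $\deg u=\Delta$, then $G[N[u]]$ has maximum degree $\Delta$, so (iii) implies (ii). The last implication is \eqref{eq:so}.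
\end{proof}

It remains to color $G$ with $\Delta$ colors when (iv) fails. It is convenient to have every vertex of $Q$ of degree exactly $\Delta$, because such a vertex must see every color, and this makes the counts below exact. From now on $Q$ is a fixed set of $q\ge1$ elements, $d\ge1$ is fixed, and $\mathcal C$ is a set of $\Delta=q+d-1$ colors.

\begin{definition}
A \emph{cover} is a finite family $\mathcal B=(N_s)_{s\in S}$ of subsets of $Q$, its \emph{members}, such that every $u\in Q$ lies in exactly $d$ members. Empty and repeated members are allowed. The graph $G(\mathcal B)$ is the clique on $Q$ together with the stable set $S$, where $s$ is adjacent to the elements of $N_s$; the $qd$ edges between $Q$ and $S$ are its \emph{stable edges}. The cover is \emph{colorable} if $G(\mathcal B)$ has an edge-coloring with colors from $\mathcal C$. It is \emph{spread} if for every $T\subseteq S$ with $|T|=d$,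
\[
\sum_{s\in T}(q-|N_s|)=\sum_{s\in S\setminus T}|N_s|\ \ge\ m .
\]
\end{definition}

The equality in the last display holds because the sizes of all members add up to $qd$. An empty member is an isolated vertex of $G(\mathcal B)$, so empty members can be added or removed without effect on colorability; neither does a permutation of $Q$ affect it.

\begin{proposition}\label{prop:color}
Let $\mathcal B$ be a cover.
\begin{enumerate}
\item[(a)] If $q+d$ is even, or $m\le0$, then $\mathcal B$ is colorable.
\item[(b)] If $q+d$ is odd, $m\ge1$ and $\mathcal B$ is spread, then $\mathcal B$ is colorable.
\end{enumerate}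
\end{proposition}

\begin{proof}[Proof of Theorems~\ref{thm:main} and~\ref{thm:sharp} from Proposition~\ref{prop:color}, except for the algorithm]
By Lemma~\ref{lem:easy} it suffices to show that $G$ is in Class~1 when (iv) fails. To each $u\in Q$ with fewer than $d$ neighbors in $S$ attach new vertices of degree $1$ until it has exactly $d$ stable neighbors. The resulting graph $G^+\supseteq G$ has the same $q$, $d$, $\Delta$, $m$, and $G^+=G(\mathcal B)$ for a cover $\mathcal B$; it suffices to show that $\mathcal B$ is colorable. This follows from (a) unless $q+d$ is odd and $m\ge1$. In that case we show that $\mathcal B$ is spread, and (b) applies. Suppose that $\sum_{s\in T}(q-|N_s|)\le m-1$ for a $d$-set $T$ of stable vertices of $G^+$. Every $s\in T$ then has degree at least $q-m+1\ge m+1\ge2$, since $q\ge2m$. So $T$ contains no new vertex. The degrees of the vertices of $S$ are the same in $G$ and $G^+$, hence $\sum_{i\le d}(q-a_i)\le\sum_{s\in T}(q-a_s)<m$ and (iv) holds, a contradiction.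

Finally, (iv) fails if $\Delta$ is odd, since then $q+d$ is even, and if $(d-1)^2\ge q$, since then its left side is nonnegative and its right side is not positive.
\end{proof}

\section{The case $d=1$}\label{sec:one}

Suppose first, for any $d$, that $G(\mathcal B)$ is colored from $\mathcal C$, and let $b_c$ be the number of stable edges of color $c$. Every vertex of $Q$ has degree $\Delta$ and sees $c$ exactly once, so the $q-b_c$ vertices of $Q$ that do not see $c$ on a stable edge are matched in pairs by clique edges of color $c$. Hence
\begin{equation}\label{eq:profile}
0\le b_c\le q,\qquad b_c\equiv q \pmod 2,\qquad \sum_{c\in\mathcal C} b_c=qd .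
\end{equation}
We call $(b_c)_{c\in\mathcal C}$ the \emph{profile} of the coloring.

Now let $d=1$. A cover is a partition of $Q$, and $\Delta=q$. Two parts can be merged: if the graph with one stable vertex adjacent to $N_s\cup N_t$ is colored, then splitting this vertex into $s$ and $t$ keeps the coloring proper. So it is enough to color a coarser partition. If $q$ is odd, merge all parts; the result is $K_{q+1}$, which is in Class~1.

If $q=2m$ is even, merging everything gives the overfull graph $K_{q+1}$, so we must stop earlier. By \eqref{eq:profile} every $b_c$ is even. Each color on an edge at $s$ therefore occurs on an edge at another stable vertex, which forces $|N_s|\le q-|N_s|$. This says that all parts have size at most $m$, which for $d=1$ is the condition of being spread. As long as there are four or more parts, the two smallest have together at most $q/2=m$ elements and can be merged. We arrive at a partition into at most three parts of size at most $m$. Three parts are needed in general: for $q=6$, merging two parts of a partition with sizes $2,2,2$ produces a part of size $4>3$.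

\begin{example}\label{ex:222}
We color this cover, with $q=\Delta=6$ and $m=3$. Choose the profile $b_1=b_2=b_3=2$, $b_4=b_5=b_6=0$, and decide that the three stable vertices see the color sets $\{1,2\}$, $\{2,3\}$, $\{3,1\}$. Let $Q=\{u_1,u_2,u_3,w_1,w_2,w_3\}$. For $\{i,j,k\}=\{1,2,3\}$ give $u_ju_k$ and $w_jw_k$ the color $i$, and give $u_iw_j$ the color $4+r$, where $r\in\{0,1,2\}$ is the residue of $i+j$ modulo $3$. Then $u_i$ and $w_i$ miss exactly the color $i$, which goes on their stable edges. The parts $\{u_1,w_2\}$, $\{u_2,w_3\}$, $\{u_3,w_1\}$ give the stable vertices the prescribed color sets.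
\end{example}

The order of the decisions in Example~\ref{ex:222} is the order of the general proof: first the profile, then the set of colors at each stable vertex, then the coloring of the clique. Which vertices of $Q$ are joined to which stable vertex was decided last, and this cost nothing because a partition is determined, up to a permutation of $Q$, by the sizes of its parts. For $d\ge2$ a cover is not determined by the sizes of its members, and members may overlap, so that merging has no obvious meaning. Both difficulties are met by the same operation.

\section{Compression}\label{sec:compression}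

Let $\mathcal B=(N_s)_{s\in S}$ be a cover and $P\subseteq S$. Put
\[
t_P(u)=|\{s\in P: u\in N_s\}|,\qquad A_i(P)=\{u\in Q: t_P(u)\ge i\}\quad(1\le i\le d).
\]
To \emph{compress} $P$ is to replace the members $N_s$, $s\in P$, by the $d$ nested sets $A_1(P)\supseteq\dots\supseteq A_d(P)$. A vertex $u$ lies in $A_1(P),\dots,A_{t_P(u)}(P)$, that is, in as many new members as old ones, so the result is a cover. For $d=1$ this is merging. The members outside $P$ are untouched, so disjoint subfamilies can be compressed one after another. If $S$ is the disjoint union of $P$ and $R$, then $t_R=d-t_P$, and therefore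
\begin{equation}\label{eq:complement}
A_{d+1-i}(R)=Q\setminus A_i(P)\qquad(1\le i\le d).
\end{equation}

\begin{lemma}[Compression]\label{lem:compress}
If $\mathcal B'$ is obtained from $\mathcal B$ by compressing $P$ and $\mathcal B'$ is colorable, then $\mathcal B$ is colorable.
\end{lemma}

The converse fails: for $q=2$, $d=1$, the path with four vertices compresses to the triangle.

The plan is to keep, at each $u\in Q$, the set of colors on its edges to the compressed members, and to redistribute these colors among the edges $us$, $s\in P$. Fix a coloring of $G(\mathcal B')$, let $\alpha_i$ be the stable vertex of $A_i(P)$, and let $L$ be the bipartite graph with parts $Q$ and $\mathcal C$ in which $uc$ is an edge with \emph{label} $i$ when $u\alpha_i$ has color $c$. Because the coloring is proper, $L$ is simple, the labels at $u$ are $1,\dots,t_P(u)$, each once, and the labels at a color $c$ are distinct. We must assign to each edge $uc$ of $L$ an element $s\in P$ with $u\in N_s$ so that incident edges receive different elements.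

For $P=\{s_1,s_2\}$ this can be done by hand. The nonempty new members are among $N_{s_1}\cup N_{s_2}$ and $N_{s_1}\cap N_{s_2}$, only the labels $1,2$ occur, and the components of $L$ are paths and even cycles along which the labels alternate. The assignment is forced only on an edge at a vertex $u$ lying in just one of $N_{s_1},N_{s_2}$; such a $u$ is an end of a path, and its edge has label $1$. A path with both ends in $Q$ would have an even number of edges, so its two end edges would have different labels, which is impossible. Thus each component has at most one forced edge, and we assign $s_1,s_2$ alternately, starting from it. The nesting is what makes this work: a vertex with few choices carries only small labels. In general the same feature is exploited by Galvin's argument for coloring the edges of a bipartite graph from lists, which rests on the following theorem.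

\begin{lemma}[Gale--Shapley]\label{lem:gs}
Let $B$ be a bipartite graph in which every vertex has a strict order of preference on its edges. There is a matching $M$ such that every edge $e\notin M$ has an end $w$ at which some edge of $M$ is preferred to $e$ by $w$.
\end{lemma}

\begin{proof}
Call the parts $X$ and $Y$. In each round every $x\in X$ proposes its best edge that has not been rejected, and every $y\in Y$ rejects all proposed edges at $y$ but the best. Stop when a round has no rejection, and let $M$ be the set of edges proposed in that round; it is a matching. An edge that is proposed and not rejected is proposed again, so the best proposal at $y$ never gets worse. An edge $xy\notin M$ was either rejected, and then $y$ ends with an edge of $M$ that it prefers, or never proposed, and then $x$ ends with an edge of $M$ that it prefers.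
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:compress}]
Give the edge $uc$ of $L$ the list $P_u=\{s\in P:u\in N_s\}$, of size $t_P(u)$. For an edge $e=uc$ let $r(e)$ be the number of edges at $u$ with larger label plus the number of edges at $c$ with smaller label. If $e$ has label $i$, then
\[
r(e)\le (t_P(u)-i)+(i-1)<t_P(u),
\]
so every edge $e$ has a list of size greater than $r(e)$. We assign elements of the lists in rounds, keeping this property for the edges that remain, with $r$ computed among the remaining edges. In a round, pick an element $s$ of some list, and let $E_s$ be the set of remaining edges whose list contains $s$. Apply Lemma~\ref{lem:gs} to $E_s$, where vertices of $Q$ prefer larger labels and colors prefer smaller labels. This gives a matching $M\subseteq E_s$ such that every $e\in E_s\setminus M$ meets an edge of $M$ that is counted in $r(e)$. Assign $s$ to the edges of $M$, delete them, and delete $s$ from all lists. An edge of $E_s\setminus M$ loses one list element and its value of $r$ drops by at least $1$; an edge outside $E_s$ keeps its list, and its value of $r$ does not grow. So the property persists, and in particular no remaining edge has an empty list. Each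 round removes an element of $P$ for good, so after at most $|P|$ rounds no edge remains.

We obtain $\sigma(uc)\in P_u$ for all edges $uc$ of $L$, with different values on incident edges. At $u$, the map $\sigma$ is a bijection from the $t_P(u)$ edges onto $P_u$. Color $G(\mathcal B)$ as follows: keep the colors of the clique edges and of the edges at $S\setminus P$, and for $s\in P_u$ give $us$ the color $c$ with $\sigma(uc)=s$. The set of colors at $u$ is unchanged. If $us$ and $u's$ had the same color $c$, then $\sigma(uc)=\sigma(u'c)$ on two edges of $L$ at $c$, which is excluded.
\end{proof}

We say that $\mathcal B$ \emph{compresses to} $\mathcal B'$ if $\mathcal B'$ arises from $\mathcal B$ by a sequence of compressions. By the lemma, a cover that compresses to a colorable cover is colorable.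

\section{Prescribing the colors at the stable vertices}\label{sec:detachment}

Given a profile, we need color sets $C_s$ for the stable vertices in which the color $c$ occurs $b_c$ times. Their existence is governed by Gale's theorem (Gale--Ryser).

\begin{lemma}[Gale]\label{lem:gale}
Let $a_s\ge0$ $(s\in S)$ and $b_c\ge0$ $(c\in\mathcal C)$ be integers with $\sum_sa_s=\sum_cb_c$, and put $g(k)=\sum_c\min(b_c,k)$. There are sets $C_s\subseteq\mathcal C$ with $|C_s|=a_s$ such that every $c$ lies in exactly $b_c$ of them if and only if $\sum_{s\in X}a_s\le g(|X|)$ for all $X\subseteq S$.
\end{lemma}

\begin{proof}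
A color $c$ lies in at most $\min(b_c,|X|)$ of the sets $C_s$, $s\in X$, so the condition is necessary. Conversely, take a network with arcs from a source to each $s$ of capacity $a_s$, from each $s$ to each $c$ of capacity $1$, and from each $c$ to a sink of capacity $b_c$. A cut with $X\subseteq S$ and $Y\subseteq\mathcal C$ on the source side has capacity $\sum_{s\notin X}a_s+\sum_{c\notin Y}|X|+\sum_{c\in Y}b_c\ge\sum_{s\notin X}a_s+g(|X|)\ge\sum_sa_s$. By the max-flow min-cut theorem there is an integral flow of value $\sum_sa_s$; let $C_s$ be the set of $c$ for which the arc from $s$ to $c$ carries flow.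
\end{proof}

The next lemma colors the clique. Picture a clique $V$ on $v$ vertices, each joined to every element of a set $F$, and colored so that each vertex of $V$ sees every color once. Contract $V$ to a point. What remains is, for each color $c$, a number $\ell_c$ of loops and a number $\mu(f,c)$ of edges to each $f\in F$. Each $f$ has $v$ edges, and each color is seen $v$ times from $V$. The lemma says that these two counts are the only conditions: the point can be detached again into a clique, one vertex at a time. We allow $\mu(f,c)>1$, because an element of $F$ will sometimes stand for several stable vertices, and a color will sometimes stand for nonadjacency. We write $[\,\cdot\,]$ for $1$ if the enclosed statement holds and $0$ otherwise.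

\begin{lemma}[Detachment]\label{lem:detach}
Let $V$ be a set of $v\ge1$ vertices, $F$ a finite set, and $\mathcal D$ a set of $|F|+v-1$ colors. Let $\mu(f,c)\ge0$ and $\ell_c\ge0$ be integers with
\[
\sum_{c\in\mathcal D}\mu(f,c)=v\quad(f\in F),\qquad 2\ell_c+\sum_{f\in F}\mu(f,c)=v\quad(c\in\mathcal D).
\]
Then one can color the edges of the complete graph on $V$ and choose colors $\kappa(x,f)$ for $x\in V$, $f\in F$, all from $\mathcal D$, so that
\begin{enumerate}
\item[(D1)] at each $x\in V$, the $v-1+|F|$ colors of the edges $xy$ $(y\in V)$ and of the $\kappa(x,f)$ $(f\in F)$ are distinct, and hence are all of $\mathcal D$;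
\item[(D2)] $|\{x\in V:\kappa(x,f)=c\}|=\mu(f,c)$ for all $f$ and $c$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use induction on $v$. For $v=1$ all $\ell_c$ are $0$, and the pairs with $\mu(f,c)=1$ form a bijection between $F$ and $\mathcal D$, which defines $\kappa$.

Let $v\ge2$ and fix $x\in V$. The vertex $x$ must take one color toward each $f$ and use the other $v-1$ colors on clique edges; a perfect matching makes this choice. Summing the second condition over $c$ gives $\sum_c2\ell_c=v|\mathcal D|-v|F|=v(v-1)$. Form a bipartite multigraph with parts $\mathcal D$ and $F\cup\{\lambda_1,\dots,\lambda_{v-1}\}$: join $c$ and $f$ by $\mu(f,c)$ edges, and let each $c$ send $2\ell_c$ edges to the $\lambda_i$, distributed so that each $\lambda_i$ receives $v$ of these $v(v-1)$ edges. This multigraph is $v$-regular, and a regular bipartite multigraph of positive degree has a perfect matching by Hall's theorem. Let $\kappa(x,f)$ be the color matched to $f$, and let $\Lambda$ be the set of the $v-1$ colors matched to the $\lambda_i$; these have $\ell_c\ge1$. Put $V'=V\setminus\{x\}$, $F'=F\cup\{x\}$ and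
\[
\mu'(f,c)=\mu(f,c)-[\kappa(x,f)=c],\qquad \mu'(x,c)=[c\in\Lambda],\qquad \ell'_c=\ell_c-[c\in\Lambda].
\]
Then $|F'|+(v-1)-1=|\mathcal D|$, and $\sum_c\mu'(f,c)=v-1$ for all $f\in F'$. In the second condition the left side drops by $1$ for a color matched to some $f$, and changes by $-2+1$ for a color in $\Lambda$. So the induction hypothesis applies to $V'$ and $F'$. Give the edge $xy$, $y\in V'$, the color $\kappa(y,x)$. By (D2) for $x\in F'$, these edges use each color of $\Lambda$ once, which gives (D1) at $x$. Property (D1) at $y\in V'$ is inherited, and (D2) holds because $\mu(f,c)=\mu'(f,c)+[\kappa(x,f)=c]$.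
\end{proof}

If $\mu(f,c)=[c\in C_f]$ for a set $C_f$ of $v$ colors, then (D2) says that the edges $xf$, colored $\kappa(x,f)$, use each color of $C_f$ exactly once.

\section{Three model covers}\label{sec:models}

The detachment lemma controls how many edges of each color end at a stable vertex, but not which vertices of $Q$ they come from. It therefore colors covers that are determined, up to a permutation of $Q$, by the sizes of their members. The first such cover consists of $d$ copies of $Q$.

\begin{proof}[Proof of Proposition~\ref{prop:color}(a)]
Compressing all of $S$ gives $d$ copies of $Q$, so it suffices to color this cover. If $q+d$ is even, then $q\equiv d\pmod 2$; otherwise $q\equiv d-1\pmod2$ and $m\le0$.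

We choose a profile that is as even as parity allows. Start with $b_c\in\{0,1\}$, $b_c\equiv q\pmod 2$, for all $c$. The sum is $0$ if $q$ is even and $\Delta$ if $q$ is odd. It is at most $qd$ since $qd-\Delta=(q-1)(d-1)\ge0$, and it differs from $qd$ by an even number, namely $qd$ with $q$ even or $(q-1)(d-1)$ with $q$ odd. Add $2$ to a smallest $b_c$ repeatedly until the sum is $qd$. The $b_c$ are then congruent to $q$ modulo $2$ and differ pairwise by at most $2$. Consequently, if $k\equiv q\pmod2$ and some $b_c$ exceeds $k$, then this $b_c$ is at least $k+2$, all others are at least $k$, and $qd=\sum_cb_c>k\Delta$. We apply this three times.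
\begin{itemize}
\item With $k=q$: since $q\Delta\ge qd$, all $b_c\le q$.
\item With $k=d$, if $q\equiv d$: since $d\Delta\ge dq$, all $b_c\le d$.
\item With $k=d-1$, if $q\equiv d-1$ and $m\le0$: since $(d-1)\Delta=qd-2m\ge qd$ by \eqref{eq:id}, all $b_c\le d-1$.
\end{itemize}
So $b_c\le d$ for all $c$ in both cases. The function $g(k)=\sum_c\min(b_c,k)$ is concave with $g(0)=0$ and $g(d)=qd$, hence $g(k)\ge kq$ for $0\le k\le d$. By Lemma~\ref{lem:gale} there are sets $C_s$ of size $q$ for the $d$ stable vertices $s$ such that $c$ lies in $b_c$ of them. Apply Lemma~\ref{lem:detach} with $V=Q$, $F$ the set of the $d$ stable vertices, $\mathcal D=\mathcal C$, $\mu(s,c)=[c\in C_s]$ and $\ell_c=(q-b_c)/2$, and give $xs$ the color $\kappa(x,s)$.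
\end{proof}

For the rest of the proof of Proposition~\ref{prop:color}, assume that
\[
q+d\ \text{is odd and}\ m\ge1 .
\]
Since $(d-1)^2\ge d-1$, we have
\begin{equation}\label{eq:room}
q=2m+(d-1)^2\ \ge\ 2m+d-1 ,
\end{equation}
and in particular $q-m\ge m$ and $q\ge d+1$.

Now $d$ copies of $Q$ are not colorable: with $d$ stable vertices $b_c\le d$, parity gives $b_c\le d-1$, and then $\sum_cb_c\le(d-1)\Delta=qd-2m<qd$. Some colors must occur on at least $d+1$ stable edges. To choose the profile, note that $b_c\equiv d-1\pmod2$ excludes $b_c=d$, so $\min(b_c,d)\le(b_c+d-1)/2$, with equality exactly when $b_c=d\pm1$. Summing over $c$, every profile has $g(d)\le(qd+(d-1)\Delta)/2=qd-m$. The profiles that leave the most room in Gale's condition for $|X|=d$ are those with all $b_c\in\{d-1,d+1\}$, and for them this condition, $\sum_{s\in X}|N_s|\le qd-m$, is precisely the condition of being spread.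

\begin{lemma}\label{lem:models}
Let $p_1,p_2,p_3$ be integers with $p_1+p_2+p_3=q$ and $0\le p_i\le q-m$, and let $Q=Y_1\cup Y_2\cup Y_3$ be a partition with $|Y_i|=p_i$. The following covers are colorable:
\begin{enumerate}
\item[(K1)] $d-1$ copies of $Q$ and the sets $Y_1,Y_2,Y_3$;
\item[(K2)] for $d\ge2$, $d-2$ copies of $Q$ and the sets $Q\setminus Y_1$, $Q\setminus Y_2$, $Q\setminus Y_3$.
\end{enumerate}
\end{lemma}

For $d=1$, (K1) is the partition into at most three parts of size at most $q-m=m$ that we reached in Section~\ref{sec:one}.

\begin{proof}
Let $b_c=d+1$ for $m$ colors and $b_c=d-1$ for the other $\Delta-m$. Then $\sum_cb_c=(d-1)\Delta+2m=qd$, $b_c\equiv q\pmod 2$, and $b_c\le q$ by \eqref{eq:room}; put $\ell_c=(q-b_c)/2$. We have $g(k)=k\Delta$ for $k\le d-1$, $g(d)=(d-1)\Delta+m=qd-m$, and $g(k)=qd$ for $k\ge d+1$.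

Let $a_s$ be the sizes of the members; they add up to $qd$. Gale's condition holds for $|X|\le d-1$ because $a_s\le q\le\Delta$, and for $|X|\ge d+1$ because $g(|X|)$ is the total. Let $|X|=d$. In (K1), if $X$ contains at most one of the $Y_i$, then it contains exactly one and $\sum_Xa_s=(d-1)q+p_i\le qd-m$; if it contains two or three, then it contains at most $d-2$ copies of $Q$ and $\sum_Xa_s\le(d-2)q+q\le qd-m$. In (K2) there are $d+1$ members, and $X$ omits one, of size $q$ or $q-p_i$, which is at least $m$; so $\sum_Xa_s\le qd-m$. This is where $p_i\le q-m$ is used. Lemma~\ref{lem:gale} gives sets $C_s$ with $|C_s|=a_s$ in which each $c$ occurs $b_c$ times.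

(K1) Each vertex of $Q$ has exactly one edge to the three stable vertices $s_1,s_2,s_3$ of $Y_1,Y_2,Y_3$, so we treat these as one element $\sigma$ of $F$. Apply Lemma~\ref{lem:detach} with $V=Q$, $\mathcal D=\mathcal C$, and $F$ consisting of $\sigma$ and the $d-1$ stable vertices $f$ of the copies of $Q$, where $\mu(f,c)=[c\in C_f]$ and $\mu(\sigma,c)=|\{i:c\in C_{s_i}\}|$. Here $|F|+q-1=\Delta$, $\sum_c\mu(\sigma,c)=p_1+p_2+p_3=q$, and the values $\mu(\cdot,c)$ add up to $b_c$. For each $c$, match the $\mu(\sigma,c)$ vertices $x$ with $\kappa(x,\sigma)=c$ bijectively to the $s_i$ with $c\in C_{s_i}$, and join $x$ to its $s_i$ by an edge of color $c$. Then each $x$ is adjacent to exactly one $s_i$, and $s_i$ has $p_i$ edges, with the distinct colors of $C_{s_i}$. Up to a permutation of $Q$ this is a coloring of (K1).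

(K2) Each vertex of $Q$ is nonadjacent to exactly one of the $d+1$ stable vertices, so we treat nonadjacency as an extra color $*$. Apply Lemma~\ref{lem:detach} with $V=Q$, $F$ the set of the $d+1$ stable vertices, $\mathcal D=\mathcal C\cup\{*\}$ of size $q+d=|F|+q-1$, $\mu(s,c)=[c\in C_s]$ for $c\in\mathcal C$, $\mu(s,*)=q-a_s$ and $\ell_*=0$. The first condition reads $a_s+(q-a_s)=q$, and the second condition for $*$ reads $\sum_s(q-a_s)=p_1+p_2+p_3=q$. By (D2) there are $q$ pairs $(x,s)$ with $\kappa(x,s)=*$, and by (D1) each $x$ sees $*$ once. So each $x$ is in exactly one such pair, and $*$ is not used on the clique. Join $x$ to $s$ by an edge of color $\kappa(x,s)$ unless $\kappa(x,s)=*$. The sets of non-neighbors of the stable vertices partition $Q$; they are empty for $d-2$ of them and have sizes $p_1,p_2,p_3$ for the other three. Up to a permutation of $Q$ this is a coloring of (K2).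
\end{proof}

\section{Spread covers}\label{sec:spread}

We prove Proposition~\ref{prop:color}(b). The task is to compress as far as possible without creating $d$ members that carry all but fewer than $m$ of the stable edges. Call $s\in S$, and the member $N_s$, \emph{small} if $|N_s|\le m-1$ and \emph{large} if $|N_s|\ge m$. Let $U$ be the union of the small members. There are three cases, according to the size of $U$ and the number of large members.

\subsection*{The small members cover many vertices}

\begin{lemma}\label{lem:union}
If $|U|\ge m$, then $\mathcal B$ compresses to a cover {\rm(K1)}.
\end{lemma}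

\begin{proof}
A union of small members grows in steps smaller than $m$, and we stop it when it reaches size $m$. List the small indices as $s_1,s_2,\dots$, and let $j$ be minimal such that $A'=N_{s_1}\cup\dots\cup N_{s_j}$ has at least $m$ elements. Let $O=\{s_1,\dots,s_{j-1}\}$, $R=S\setminus(O\cup\{s_j\})$ and $A=A_1(O)=N_{s_1}\cup\dots\cup N_{s_{j-1}}$. Compressing $O$ produces the member $A$, and compressing $R$ produces the member $A_d(R)=Q\setminus A'$, by \eqref{eq:complement} with $i=1$. These two members are disjoint, as $A\subseteq A'$. Keep them and compress all other members. A vertex of $A\cup(Q\setminus A')$ lies in $d-1$ of the others and a vertex of $A'\setminus A$ in $d$, so the compression gives $d-1$ copies of $Q$ and $A'\setminus A$. The sets $A$, $A'\setminus A$, $Q\setminus A'$ partition $Q$, and $|A|\le m-1$, $|A'\setminus A|\le|N_{s_j}|\le m-1$, $|Q\setminus A'|\le q-m$. All three sizes are at most $q-m$.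
\end{proof}

\subsection*{More than $d$ large members}

\begin{lemma}\label{lem:intersection}
If there are at least $d+1$ large members, then $\mathcal B$ is colorable.
\end{lemma}

\begin{proof}
If $d=1$, then $q=2m$, and two large members are disjoint, so they have size $m$ and all other members are empty. This is (K1) with sizes $m,m,0$.

Let $d\ge2$. We follow intersections instead of unions. Let $s_1,\dots,s_{d+1}$ be distinct large indices and $I_j=N_{s_1}\cap\dots\cap N_{s_j}$. Then $|I_1|\ge m$, and $I_{d+1}=\emptyset$ because no vertex lies in $d+1$ members. Let $j$ be minimal with $|I_j|\le m-1$, so $2\le j\le d+1$. Put $k=j-1\in\{1,\dots,d\}$, $O=\{s_1,\dots,s_k\}$, $s=s_j$, $R=S\setminus(O\cup\{s\})$, and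
\[
A=I_k=A_k(O),\qquad W=A_k(O\cup\{s\})\supseteq A .
\]
We have $|A|\ge m$, $|N_s|\ge m$ and $|A\cap N_s|\le m-1$. In (K2) any two of the three special members have union $Q$. The sets $A$ and $N_s$ need not, so we enlarge $N_s$ without changing its intersection with $A$. Compressing $O$ produces the member $A$, and compressing $R$ produces the member $A_{d+1-k}(R)=Q\setminus W$, by \eqref{eq:complement}. Compressing the pair $N_s$, $Q\setminus W$ produces the member $K=N_s\cup(Q\setminus W)$. Then:
\begin{itemize}
\item $A\cup K=Q$, because a vertex $u\notin A\cup N_s$ has $t_{O\cup\{s\}}(u)=t_O(u)\le k-1$ and so lies in $Q\setminus W$;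
\item $A\cap K=A\cap N_s=I_j$, because $A\subseteq W$.
\end{itemize}
Keep $A$ and $K$ and compress all other members. A vertex of $A\cap K$ lies in $d-2$ of the others, and every other vertex lies in exactly one of $A,K$ and hence in $d-1$ of the others. The compression gives $d-2$ copies of $Q$, the set $Q\setminus(A\cap K)$, and an empty set. The complements of $A$, $K$, $Q\setminus(A\cap K)$ are $Q\setminus A$, $Q\setminus K$, $A\cap K$. They partition $Q$ since $A\cup K=Q$, and $|Q\setminus A|\le q-m$, $|Q\setminus K|\le q-|N_s|\le q-m$, $|A\cap K|\le m-1\le q-m$. This is (K2), and Lemmas~\ref{lem:models} and~\ref{lem:compress} finish the proof.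
\end{proof}

\subsection*{Exactly $d$ large members}

The remaining case cannot be reduced to the models.

\begin{example}\label{ex:rigid}
Let $q=5$, $d=2$, so $\Delta=6$ and $m=2$. Fix $u\in Q$ and take the members $\{u\}$, $\{u\}$, $Q\setminus\{u\}$, $Q\setminus\{u\}$. This cover is spread, since the two largest members miss $2$ edges. It is not (K1), which contains a copy of $Q$, and not (K2), which has three members. Compressing a family that contains members of only one kind changes nothing but empty members. Compressing a family that contains both kinds produces, apart from empty members, $Q,Q\setminus\{u\},\{u\}$ or $Q,Q$, and these contain an overfull subgraph by \eqref{eq:edges}.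
\end{example}

What helps is that the irregularity is confined to fewer than $m\le q/2$ vertices of $Q$. Among them we can color greedily, and the rest of the clique is completely joined to everything relevant, so that Lemma~\ref{lem:detach} applies. The one thing that greedy coloring does not control is the parity of each color, and we fix it in advance.

\begin{lemma}\label{lem:direct}
If $\mathcal B$ is spread, $|U|\le m-1$, and exactly $d$ members are large, then $\mathcal B$ is colorable.
\end{lemma}

\begin{proof}
\emph{Reduction.} Applying the spread condition to the set $T$ of large indices, we see that the sizes of the small members add up to at least $m$; this is the only use of that condition. Add small indices one at a time to a set $O$ until $M=\sum_{s\in O}|N_s|\ge m$. Before the last step the sum is at most $m-1$ and the last member has size at most $m-1$, so $m\le M\le2m-2$. Put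
\[
t_u=t_O(u),\qquad E=A_1(O),\qquad \varepsilon=|E|\le|U|\le m-1,\qquad V=Q\setminus E,\qquad v=q-\varepsilon\ge1 .
\]
Compress $S\setminus O$. This gives members $Z_i=\{u:d-t_u\ge i\}$ with stable vertices $z_i$, $1\le i\le d$, and it suffices to color the cover consisting of the $N_s$, $s\in O$, and $Z_1,\dots,Z_d$. Let $\delta_i=|Q\setminus Z_i|=|\{u:t_u\ge d-i+1\}|$. The vertices counted by $\delta_i$ lie in $E$, so $\delta_i\le\varepsilon$, and $z_i$ is adjacent to all of $V$ and to $\varepsilon-\delta_i$ vertices of $E$. A vertex $u$ is counted by $t_u$ of the $\delta_i$, so $\sum_i\delta_i=\sum_ut_u=M$. The stable neighbors of a vertex of $V$ are $z_1,\dots,z_d$, and the vertices of $O$ have neighbors only in $E$.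

\emph{Step 1: the edges between $E$ and $O$.} Give these $M$ edges distinct colors, forming a set $\Theta\subseteq\mathcal C$; this is possible since $M\le2m-2\le q\le\Delta$. Let $o_c=[c\in\Theta]$.

\emph{Step 2: the colors missed by the $z_i$.} In the final coloring $z_i$, of degree $q-\delta_i$, misses $y_i=\Delta-(q-\delta_i)=d-1+\delta_i$ colors. If $\mathrm{Miss}(c)$ denotes the set of the $z_i$ that miss $c$, then $b_c=o_c+d-|\mathrm{Miss}(c)|$, and \eqref{eq:profile} requires $b_c\equiv d-1\pmod 2$, that is,
\begin{equation}\label{eq:parity}
o_c+|\mathrm{Miss}(c)|\ \text{ is odd for every } c .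
\end{equation}
We now choose such sets. Split $\Theta=\Theta_0\cup\Theta_2$ with $|\Theta_0|=m$ and $|\Theta_2|=M-m$, which is possible because $M\ge m$, and aim at $|\mathrm{Miss}(c)|=0,2,1$ for $c\in\Theta_0$, $c\in\Theta_2$, $c\notin\Theta$ respectively. Let $\beta=\Delta-m$ and number the colors of $\mathcal C\setminus\Theta_0$ as $1,\dots,\beta$, with those of $\Theta_2$ first. Write the sequence consisting of $y_1$ copies of $z_1$, then $y_2$ copies of $z_2$, and so on. By \eqref{eq:id} its length is
\[
\sum_iy_i=d(d-1)+M=\Delta-2m+M=\beta+(M-m),
\]
which is why $\Theta_0$ has $m$ colors. Put the entry at position $p$ into $\mathrm{Miss}(c)$ for the color $c$ whose number is congruent to $p$ modulo $\beta$. Since $0\le M-m\le m-2$ and $\beta\ge q-m\ge m$, the colors numbered $1,\dots,M-m$ receive two entries and the other numbered colors one. Since $y_i\le d-1+m-1\le q+d-1-m=\beta$, the consecutive copies of one $z_i$ go to distinct colors. So the sets $\mathrm{Miss}(c)$ have the intended sizes, \eqref{eq:parity} holds, and $z_i$ lies in exactly $y_i$ of them. A color $c$ with $z_i\in\mathrm{Miss}(c)$ will not be used at $z_i$.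

\emph{Step 3: the edges between $E$ and the $z_i$.} Color these edges one at a time. For $uz_i$ we must avoid the $y_i$ colors excluded at $z_i$, the $t_u$ colors from Step~1 at $u$, the colors on the at most $d-t_u-1$ other edges from $u$ to the $z$'s, and those on the at most $\varepsilon-\delta_i-1$ other edges from $z_i$ to $E$. The total is at most
\[
(d-1+\delta_i)+t_u+(d-t_u-1)+(\varepsilon-\delta_i-1)=2d-3+\varepsilon ,
\]
and this is less than $\Delta=q+d-1$ because $d-2+\varepsilon\le d-3+m<q$ by \eqref{eq:room}.

\emph{Step 4: the edges inside $E$.} Color these one at a time. Each end of such an edge has $d$ stable edges and $\varepsilon-2$ other edges inside $E$, so at most $2(d+\varepsilon-2)$ colors are forbidden. This is less than $q+d-1$ because $d+2\varepsilon-3\le d+2m-5<q$ by \eqref{eq:room}.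

\emph{Step 5: the edges at $V$.} The uncolored edges are those inside $V$ and those between $V$ and $F=E\cup\{z_1,\dots,z_d\}$; every vertex of $V$ is adjacent to all of $F$, and $|F|+v-1=q+d-1=|\mathcal C|$. For $u\in E$ let $C_u$ be the set of colors not yet used at $u$, and let $C_{z_i}$ be the set of colors $c$ not yet used at $z_i$ with $z_i\notin\mathrm{Miss}(c)$. Then
\[
|C_u|=\Delta-d-(\varepsilon-1)=v,\qquad |C_{z_i}|=\Delta-y_i-(\varepsilon-\delta_i)=v .
\]
Let $n_c=|\{f\in F:c\in C_f\}|$. We need $v-n_c$ to be nonnegative and even. First, $n_c\le|F|=\varepsilon+d\le q-\varepsilon=v$, because $2\varepsilon+d\le2m-2+d\le q$ by \eqref{eq:room}. Second, let $c$ be used on $e_c$ edges inside $E$ and on $h_c$ edges between $E$ and the $z_i$. Then $c$ is unused at $\varepsilon-2e_c-h_c-o_c$ vertices of $E$ and lies in $C_{z_i}$ for $d-|\mathrm{Miss}(c)|-h_c$ indices $i$. The greedy choices $e_c$ and $h_c$ drop out modulo $2$: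
\[
n_c\equiv\varepsilon+d+o_c+|\mathrm{Miss}(c)|\equiv\varepsilon+d+1\equiv q-\varepsilon=v\pmod2 ,
\]
by \eqref{eq:parity} and because $q+d$ is odd. Apply Lemma~\ref{lem:detach} with $\mathcal D=\mathcal C$, $\mu(f,c)=[c\in C_f]$ and $\ell_c=(v-n_c)/2$, and give $xf$ the color $\kappa(x,f)$. At $x\in V$ all colors are distinct by (D1). At $f\in F$ the new colors are those of $C_f$, each once, and none was used at $f$ before. At a vertex of $O$ the colors are distinct by Step~1. So the coloring is proper.
\end{proof}

In Example~\ref{ex:rigid} we have $E=\{u\}$, $M=m=2$, $v=4$ and $y_1=y_2=2$. With $\Theta=\Theta_0=\{1,2\}$, $\mathrm{Miss}(3)=\mathrm{Miss}(4)=\{z_1\}$ and $\mathrm{Miss}(5)=\mathrm{Miss}(6)=\{z_2\}$, Steps 3 and 4 are empty, and Step~5 has $C_u=\{3,4,5,6\}$, $C_{z_1}=\{1,2,5,6\}$, $C_{z_2}=\{1,2,3,4\}$, so $n_c=2$ and $\ell_c=1$ for every color.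

\begin{proof}[Proof of Proposition~\ref{prop:color}(b)]
If $|U|\ge m$, then $\mathcal B$ is colorable by Lemmas~\ref{lem:union}, \ref{lem:models} and~\ref{lem:compress}. Otherwise $|U|\le m-1<q$, and a vertex of $Q\setminus U$ lies in $d$ members, all of them large. So there are at least $d$ large members, and Lemma~\ref{lem:intersection} or Lemma~\ref{lem:direct} applies.
\end{proof}

\section{The algorithm}\label{sec:algorithm}

It remains to prove the last sentence of Theorem~\ref{thm:sharp}. A split partition is a solution of a 2-SAT instance with one variable $x_w$ (``$w\in Q$'') for each vertex $w$, the clause $x_w\vee x_{w'}$ for each edge $ww'$ and the clause $\neg x_w\vee\neg x_{w'}$ for each nonadjacent pair, so it is found in polynomial time. Condition (iv) is checked by sorting the degrees. If it holds, $G$ is in Class~2, and the standard constructive proof of Vizing's theorem gives a coloring with $\Delta+1$ colors.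

If (iv) fails, form $G^+$, which has at most $qd$ new vertices. The case of Proposition~\ref{prop:color} that applies is determined by the parity of $q+d$, the sign of $m$, the size of $U$ and the number of large members, and the families to be compressed are found by scanning one list of members. Each case uses at most four compressions, and each compression creates $d$ members. The compressed cover is colored with at most one maximum flow (Lemma~\ref{lem:gale}), at most $q$ perfect matchings in bipartite multigraphs with at most $q+d$ vertices on each side and degree at most $q$ (Lemma~\ref{lem:detach}), and the explicit and greedy Steps 1--4 of Lemma~\ref{lem:direct}. Undoing the compression of a family $P$ takes at most $|P|$ applications of Lemma~\ref{lem:gs} in a bipartite graph with at most $qd$ edges, and each application ends after at most $qd+1$ rounds, since every round but the last rejects an edge. All of this is polynomial in $|V(G)|$, and restricting the coloring of $G^+$ to $G$ gives a coloring with $\Delta$ colors. This completes the proof of Theorem~\ref{thm:sharp}.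

\begin{thebibliography}{1}

\bibitem{local}
\emph{Local Conditions For Edge-Coloring},
\texttt{https://\allowbreak combinatorialpress.com/\allowbreak article/\allowbreak jcmcc/\allowbreak Volume\%20032/\allowbreak vol-32-paper\%206.pdf}

\end{thebibliography}
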